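# No Borel choice of an isomorphism class inside each quasi-isometry class of finitely generated groups

## 1. Relators set equal to powers of a central element

Let $F=\langle a,b\rangle$ be the free group and $|\cdot|$ its reduced length. Put $N_n=(n+1)!$ for $n\ge 0$, and for $n\ge 1$
$$r_n=\prod_{j=1}^{100}a\,b^{p_n+j},\qquad L_n:=|r_n|=100p_n+5150,$$
where $p_1<p_2<\cdots$ are positive multiples of $100$, growing so fast that
$$L_{n+1}\ \ge\ 4(n+1)(1+N_n)L_n .\tag{1}$$
(Check of the length: there are $100$ letters $a$ and $\sum_{j=1}^{100}(p_n+j)=100p_n+5050$ letters $b$.) For every integer sequence $k=(k_n)_{n\ge1}$ consider the group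
$$G_k=\langle a,b,z\ |\ [a,z]=[b,z]=1,\ \ r_n=z^{k_n}\ (n\ge1)\rangle .\tag{2}$$
The element $z$ is central, and killing it gives $Q=\langle a,b\mid r_1,r_2,\dots\rangle$. The whole lecture turns on this family.

Think of each $k_n$ as a dial. When $k_n=0$, the loop $r_n$ of length $L_n$ is a relator. When $k_n=N_nL_n$, the word $r_n$ equals a power of $z$ much longer than $r_n$, and the relation involving $r_n$ is visible only at a much larger scale. Call $k$ **admissible** if $0\le k_n\le N_nL_n$ for all $n$. We shall prove two facts.

* **Flexibility (Lemma 3).** If $|k_n-k_n'|\le BL_n$ for all $n$, with one $B\in\mathbb N$, then $G_k$ and $G_{k'}$ are bi-Lipschitz equivalent.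
* **Rigidity (Lemma 6).** If $k,k'$ are admissible and $k_n=N_nL_n$, $k_n'=0$ for infinitely many $n$, then $G_k$ and $G_{k'}$ are not quasi-isometric.

So one unit step of all the dials $k_n/L_n$ at once changes nothing coarsely. The dial $n$ has $N_n$ such steps, and since $N_n\to\infty$, going from one end to the other at infinitely many places does change the coarse type.

**A toy version.** Take one generator and one relator, $F=\langle a\rangle$, $r=a^L$. Then $G_k=\langle a,z\mid [a,z],\ a^L=z^k\rangle$ is abelian, isomorphic to $\mathbb Z\oplus\mathbb Z/\gcd(L,k)$. Already here the isomorphism type depends on $k$ while the quasi-isometry type does not.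

**A warning.** For arbitrary relators, $z$ can be damaged. With relators $r_1=a$ and $r_2=bab^{-1}$ the relations $r_1=z^{k_1}$, $r_2=z^{k_2}$ and centrality give $z^{k_1}=bz^{k_1}b^{-1}=z^{k_2}$, so $z^{k_1-k_2}=1$. Lemma 1 says that our relators have no such hidden dependence.

**What the family is for.** The question is whether one can choose, in a Borel way, one isomorphism type of groups inside each quasi-isometry class of finitely generated groups. The paper "The Bi-Embeddability Relation For Finitely Generated Groups" states the conjecture that this is impossible. The family $G_k$ will prove it.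

## 2. Marked groups, coarse equivalence, Borel selections

**Marked groups.** A marked group $\langle G,\bar c\rangle$ is a finitely generated group with a finite sequence $\bar c=(c_1,\dots,c_m)$ of generators. Up to isomorphism it is the same as the kernel of $F_m\to G$, $x_i\mapsto c_i$. So marked groups with $m$ generators form the compact space $\mathcal G_m$ of normal subgroups of $F_m$, with the topology induced from $2^{F_m}$. Identify $\mathcal G_m$ with a clopen subset of $\mathcal G_{m+1}$ via $\langle G,(c_1,\dots,c_m)\rangle\mapsto\langle G,(c_1,\dots,c_m,1)\rangle$. The union $\mathcal G_{fg}=\bigcup_m\mathcal G_m$ is Grigorchuk's Polish space of finitely generated groups.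

*Example.* In $\mathcal G_1$ the groups $\langle\mathbb Z/n,(1)\rangle$ correspond to the subgroups $n\mathbb Z$ of $F_1=\mathbb Z$. They converge to the trivial subgroup, that is, to $\langle\mathbb Z,(1)\rangle$. The points $\langle\mathbb Z,(1)\rangle$ and $\langle\mathbb Z,(2,3)\rangle$ of $\mathcal G_{fg}$ are different but isomorphic as groups.

Write $\cong$ for isomorphism of the underlying groups, ignoring the markings.

**Coarse equivalence.** A finite generating set gives a word metric. Groups $G,H$ are *quasi-isometric*, $G\approx_{QI}H$, if there are $\varphi:G\to H$ and constants $\lambda\ge1$, $C\ge0$ with $\lambda^{-1}d(g,g')-C\le d(\varphi(g),\varphi(g'))\le\lambda d(g,g')+C$ and every point of $H$ within $C$ of $\varphi(G)$. They are *bi-Lipschitz equivalent* if there is a bijection $\Phi:G\to H$ with $\Phi$ and $\Phi^{-1}$ Lipschitz. Neither notion depends on the finite generating sets, and the second implies the first.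

**Borel selection.** A Borel selection of an isomorphism class within each quasi-isometry class is a Borel map $f:\mathcal G_{fg}\to\mathcal G_{fg}$ such that for all $G,H$: (a) $f(G)\approx_{QI}G$; (b) if $G\approx_{QI}H$ then $f(G)\cong f(H)$.

**Borel reducibility.** An equivalence relation $E$ on $Y$ is Borel reducible to $E'$ on $Y'$ if there is a Borel $h:Y\to Y'$ with $y_1Ey_2\Leftrightarrow h(y_1)E'h(y_2)$. If only $\Rightarrow$ holds, $h$ is a Borel homomorphism. Let $S_\infty$ be the Polish group of permutations of $\mathbb N$. Isomorphism of countable structures with universe $\mathbb N$ in a countable language is an orbit relation of a continuous $S_\infty$-action. A relation Borel reducible to such an isomorphism relation is called classifiable by countable structures.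

**Theorem A.** There is no Borel map $f:\mathcal G_{fg}\to\mathcal G_{fg}$ with (a) $f(G)\approx_{QI}G$ for all $G$, and (b) $G\approx_{QI}H\Rightarrow f(G)\cong f(H)$. This remains true if (b) is required only for bi-Lipschitz equivalent $G,H$.

**Theorem B.** Let $E$ be any equivalence relation on $\mathcal G_{fg}$ with (bi-Lipschitz equivalence) $\subseteq E\subseteq{\approx_{QI}}$. Then $E$ is not Borel reducible to the orbit equivalence relation of any continuous action of $S_\infty$ on a Polish space. So $\approx_{QI}$ and bi-Lipschitz equivalence are not classifiable by countable structures.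

**Corollary (no countable selection).** There are no Borel maps $f_i:\mathcal G_{fg}\to\mathcal G_{fg}$ ($i\in\mathbb N$) such that $f_i(G)\approx_{QI}G$ for all $i,G$, and $G\approx_{QI}H$ implies $\{[f_i(G)]_{\cong}:i\in\mathbb N\}=\{[f_i(H)]_{\cong}:i\in\mathbb N\}$.

We take from outside: Greendlinger's lemma (for everything) and Hjorth's turbulence theorem (for Theorem B and the Corollary).

**Where a selection does exist.** The finite groups form one quasi-isometry class, and there one can select the trivial group. More generally, the finitely presented marked groups form a countable subset of $\mathcal G_{fg}$, since such a marked group is given by $m$ and a finite set of words whose normal closure is the kernel. Finite presentability is invariant under quasi-isometry (a textbook fact, which also falls out of Lemma 4). On a countable invariant set, pick any representative of each class: every function on a countable subset is Borel. So an obstruction needs infinitely presented groups, which is why (2) has infinitely many relators.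

## 3. Dials in extreme position give only eventual equality

Grant flexibility and rigidity for a moment. The natural first family uses only the ends of the dials. For $\varepsilon\in\{0,1\}^{\mathbb N}$ let $k^\varepsilon_n=\varepsilon_nN_nL_n$. Write $\varepsilon E_0\delta$ if $\varepsilon_n=\delta_n$ for all but finitely many $n$. Then
$$G_{k^\varepsilon}\approx_{QI}G_{k^\delta}\iff\varepsilon E_0\delta .$$
Indeed, if $\varepsilon_n=\delta_n$ for $n>n_0$, flexibility applies with $B=N_{n_0}$. If $\varepsilon,\delta$ differ infinitely often, then one of the patterns $(1,0)$, $(0,1)$ occurs infinitely often, and rigidity applies, perhaps with the roles exchanged.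

Now suppose $f$ is a selection and put $g(\varepsilon)=f(G_{k^\varepsilon})$. Then $g$ sends $E_0$-related points to isomorphic groups. The classes of $\cong$ on $\mathcal G_{fg}$ are countable, since a finitely generated group has countably many finite tuples of elements. One would like to conclude by Baire category that $g$ is constant on a comeager set. That would be a contradiction, since then two $\varepsilon,\delta$ that differ infinitely often would give quasi-isometric groups.

Here the attempt stops. $E_0$ itself has countable classes, and the identity map of $\{0,1\}^{\mathbb N}$ is a homomorphism from $E_0$ to $E_0$ that is not constant on any comeager set. So "a Borel homomorphism from $E_0$ to a relation with countable classes" yields no contradiction. In terms of an argument: related points share a tail, $(s^\frown\zeta,t^\frown\zeta)$, so from knowledge about the pairs starting with $(s,t)$ one only learns about pairs $(s^\frown\tau^\frown\zeta,\ t^\frown\tau^\frown\zeta)$ with the *same* middle part $\tau$. Two different points $t^\frown\tau^\frown\zeta$ and $t^\frown\tau'{}^\frown\zeta$ are never compared with one common point.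

What gets past this is to use the intermediate positions. Let $x(n)\in\{0,\dots,N_n\}$, let $k_n=L_nx(n)$, and use the relation "$|x(n)-y(n)|\le 1$ for *all* $n$". By flexibility this implies bi-Lipschitz equivalence, and each $x$ has uncountably many related $y$. Here is the mechanism in an idealized case. Suppose a single map $T$ satisfied $g(y)=T(g(x))$ for all related pairs. Two points $y,y'$ both related to a common $x$ have $g(y)=T(g(x))=g(y')$; chaining unit steps, $g$ would not change under finite modifications. Since there are countably many isomorphisms to consider, Baire category makes one $T$ work on a large set of pairs. Section 10 carries this out. First we need the groups.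

## 4. The small cancellation conditions

Recall: a set $\mathcal S$ of cyclically reduced words, closed under cyclic permutation and inversion, satisfies $C'(\lambda)$ if whenever $s$ is a common prefix of two distinct $r,r'\in\mathcal S$, then $|s|<\lambda|r|$ and $|s|<\lambda|r'|$.

The exponents in $r_n$ are $p_n+1,\dots,p_n+100$. As the $p_n$ are distinct multiples of $100$, each exponent occurs only once among all cyclic words $r_1,r_2,\dots$. Hence:

$$\text{a word containing } ab^ta\ (t\ge1)\text{ occurs in at most one place in at most one of the cyclic words } r_n;\tag{3}$$
$$\text{a subword of the cyclic word } r_n \text{ with at most one } a \text{ has length}\le 2p_n+201<L_n/12 .\tag{4}$$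
For (4), such a subword is contained in some $b^tab^{t'}$ with $t,t'\le p_n+100$, and $L_n/12>8p_n+429$.

Let $\mathcal S$ be the set of all cyclic permutations of all $r_n^{\pm1}$. *It satisfies $C'(1/12)$.* Let $s$ be a nonempty common prefix of distinct $r,r'\in\mathcal S$. Then $r,r'$ are both positive or both negative words. If both are positive and $s$ has two letters $a$, it contains some $ab^ta$ with $t\geq 1$, and by (3) $r$ and $r'$ are the same cyclic word read from the same place, so $r=r'$, a contradiction. So $s$ has at most one $a$, and (4) gives the bound with respect to both $r$ and $r'$. If both are negative, apply the same argument to $s^{-1}$, a common suffix of $r^{-1}$ and $r'^{-1}$.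

Let $R$ be the normal closure of $\{r_n:n\ge1\}$ in $F$, let $R_n$ be the normal closure of $\{r_1,\dots,r_n\}$, and $Q=F/R$.

**Greendlinger's lemma** (Lyndon–Schupp, *Combinatorial Group Theory*, Thm V.4.4). If $\mathcal S$ satisfies $C'(\lambda)$ with $\lambda\le1/6$, then every nontrivial reduced $u\in R$ contains a subword $s$ of some $r\in\mathcal S$ with $|s|>(1-3\lambda)|r|$.

Here $\lambda=1/12$ gives $|s|>\frac34|r|$.

## 5. Counting each relator: the homomorphisms $e_n$

**Lemma 1.** For each $n$ there is a homomorphism $e_n:R\to\mathbb Z$ with $e_n(gug^{-1})=e_n(u)$ for $g\in F$, $u\in R$, and $e_n(r_m)=\delta_{mn}$.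

We want $e_n(u)$ to be the signed number of times $r_n$ is used in writing $u$ as a product of conjugates of relators. The issue is independence of the expression.

**Step 1: reduction to identities.** It suffices to prove

(∗) *if $\prod_{i=1}^Nq_ir_{n_i}^{\varepsilon_i}q_i^{-1}=1$ in $F$ with $\varepsilon_i=\pm1$, then $\sum_{n_i=n}\varepsilon_i=0$ for each $n$.*

For then put $e_n(u)=\sum_{n_i=n}\varepsilon_i$ for any expression $u=\prod q_ir_{n_i}^{\varepsilon_i}q_i^{-1}$. If $u$ has two expressions, multiply one by the inverse of the other and apply (∗) to see that the values agree. Concatenating expressions and conjugating them shows that $e_n$ is a conjugation-invariant homomorphism.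

*Small cases.* The image of $r_n$ in $F^{ab}=\mathbb Z^2$ is $(100,\,100p_n+5050)$. So with $\sigma_n=\sum_{n_i=n}\varepsilon_i$, an identity forces $\sum_n\sigma_n=0$ and $\sum_n\sigma_np_n=0$. If at most two indices occur this gives (∗). With three indices, two linear equations have a nonzero integer solution, and abelianizing says no more. So a planar argument is used instead.

**Step 2: pictures.** This step defines the planar object that encodes an identity. A *picture* is a finite graph (multiple edges allowed) embedded in the oriented sphere. Each vertex carries a sign and an index $n$, each edge carries a label in $\{a,b\}$, and: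

* every edge joins a $+$ vertex to a $-$ vertex;
* reading the edge labels clockwise around a $+$ vertex of index $n$, or counterclockwise around a $-$ vertex of index $n$, gives the cyclic word $r_n$.

*Example.* The identity $r_n\cdot r_n^{-1}=1$ gives two vertices of opposite sign joined by $L_n$ parallel edges. The identity $r_1\cdot r_2\cdot r_1^{-1}\cdot(r_1r_2^{-1}r_1^{-1})=1$ gives two vertices of index $1$ and two of index $2$, with opposite signs in each pair.

**Step 3: from an identity to a picture.** We construct, from an identity as in (∗), a picture with exactly one vertex of sign $\varepsilon_i$ and index $n_i$ for each $i$. Write the unreduced word $W=\prod q_ir_{n_i}^{\varepsilon_i}q_i^{-1}$ counterclockwise on the boundary of a disc $D$ in the sphere. Since $W$ reduces freely to the empty word, successive cancellations of adjacent letters give a noncrossing perfect matching of letters $x$ with letters $x^{-1}$. Draw it by disjoint arcs inside $D$. Outside $D$, for each $i$, join the letters of $q_i$ to the corresponding letters of $q_i^{-1}$ by nested arcs, and in the region they cut off join the letters of $r_{n_i}^{\varepsilon_i}$ to a new vertex $\Delta_i$.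 Now every letter on $\partial D$ has one arc inside and one arc outside, so the arcs form curves, each closed or running between two vertices. Discard the closed curves; the others are the edges.

*Edges join $+$ to $-$ and have labels.* Every arc, inside or outside $D$, that joins two letters joins a positive letter $x$ to a negative letter $x^{-1}$. As $r_n$ is a positive word, the letters at a $+$ vertex are positive and those at a $-$ vertex are negative. Start a curve at a $+$ vertex from a positive letter $x$. Its arc in $D$ leads to a letter $x^{-1}$. If this letter is joined to a vertex, that is a $-$ vertex. Otherwise an outside arc leads to a letter $x$, and an inside arc again to a letter $x^{-1}$, and so on. The curve ends at a vertex, and it ends after an inside arc, hence at a letter $x^{-1}$ and at a $-$ vertex. It gets the label $x$. Curves from $-$ vertices are these same curves read backward, since by the same argument with signs exchanged they end at $+$ vertices.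

*Readings.* Traverse $\partial D$ counterclockwise; $D$ lies on the left and $\Delta_i$ on the right, so the letters passed appear in clockwise order from $\Delta_i$. Hence the clockwise reading at a $+$ vertex is $r_{n_i}$. At a $-$ vertex the clockwise sequence of signed letters is $r_{n_i}^{-1}$, that is, the letters of $r_{n_i}$ inverted and in reverse order, so the counterclockwise reading of labels is $r_{n_i}$.

**Step 4: the balance claim.** To get (∗) it now suffices to show: *in every picture, for each $n$, the numbers of $+$ and of $-$ vertices of index $n$ are equal.* We induct on the number $V$ of vertices; $V=0$ is trivial. A union of components of a picture is a picture, so a disconnected picture is handled by induction, and we may assume the graph is connected. There are no loops and all degrees are positive, so $V\ge2$. If $V=2$, there is one $+$ and one $-$ vertex, all edges join them, and the degrees $L_n,L_{n'}$ both equal the number of edges. So $n=n'$.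

**Step 5: finding a vertex with few non-bigon corners.** Let $V\ge3$. This step locates a long run of parallel edges. Since the graph is connected, faces are open discs; since it is bipartite, their degrees are even. A face of degree $2$ is bounded by two distinct edges, since otherwise the graph is one edge and $V=2$. Call it a bigon. Let $b$ be the number of bigons, $f$ the number of other faces, $E$ the number of edges, and $T$ the number of corners in non-bigon faces. Then
$$2E=2b+T,\qquad T\ge4f,\qquad V-E+b+f=2 .$$
Hence $V=2+\frac T2-f\ge2+\frac T4$, that is, $T\le4V-8<4V$. So some vertex $\Delta$, of index $n$ say, has $c\le3$ non-bigon corners.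

*The case $c=0$ is impossible.* Let $e_1,\dots,e_L$ be the edges at $\Delta$ in cyclic order. Consecutive ones bound bigons, so all go to one vertex $\Delta'$. Each bigon also has its second corner at $\Delta'$, so $e_i$ and $e_{i+1}$ are neighbors in the rotation at $\Delta'$, in the opposite direction. Thus the rotation at $\Delta'$ is the cycle $e_L,\dots,e_1$, and $\Delta'$ has no other edges. By connectedness $V=2$, a contradiction.

So $1\le c\le3$, and the non-bigon corners divide the edges at $\Delta$ into $c$ runs of consecutive edges joined by bigon corners. Some run has at least $L_n/3$ edges. All its edges go to one vertex $\Delta'$ of opposite sign, where they are consecutive in the opposite rotational order. Since readings at vertices of opposite sign go in opposite rotational directions, the label $s$ of the run is a subword of both cyclic words $r_n$ and $r_{n'}$, where $n'$ is the index of $\Delta'$. Since $|s|\ge L_n/3>2p_n+201$, (4) shows that $s$ has at least two letters $a$, so it contains some $ab^ta$. By (3), $n=n'$ and the two occurrences of $s$ are at the same place of the cyclic word $r_n=ss'$.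

**Step 6: removing a canceling pair.** We delete $\Delta$ and $\Delta'$ and reconnect the loose ends. Call the two vertices $\Delta_+,\Delta_-$ by sign. Let $x_1,\dots,x_q$ be the remaining edge-ends at $\Delta_+$ in clockwise order after the run, and $y_1,\dots,y_q$ those at $\Delta_-$ in counterclockwise order after the run. Both sequences read $s'$.

The run together with its bigons is a closed disc: the bigons are distinct, because each has one corner at $\Delta$, and they are glued successively along edges. Let $B$ be a small disc neighborhood of it, meeting the other edges only in their ends at $\Delta_\pm$. Draw $\Delta_+$ on top, $\Delta_-$ at the bottom, and the run vertically between them. Clockwise at $\Delta_+$ the run is passed from right to left; then $x_1$ is at the left and the $x_i$ continue over the top to the right. Counterclockwise at $\Delta_-$ the run is also passed from right to left; then $y_1$ is at the left and the $y_i$ continue underneath to the right. So going clockwise along $\partial B$ we meet $x_1,\dots,x_q,y_q,\dots,y_1$. Delete everything inside $B$ and join $y_i$ to $x_i$ inside $B$ by disjoint nested arcs.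

Orient all edges from $+$ to $-$. Then $x_i$ leaves $B$ and $y_i$ enters $B$, and their labels agree, both being the $i$-th letter of $s'$. (This is also right for an edge from $\Delta_+$ to $\Delta_-$ outside the run, which gives one $x_i$ and one $y_j$.) So the new curves are consistently oriented and labeled. A curve that is not closed starts at a remaining $+$ vertex and ends at a remaining $-$ vertex. Discard closed curves. The other vertices have unchanged readings, so we have a picture with $V-2$ vertices. One $+$ and one $-$ vertex, both of index $n$, were removed. The induction hypothesis gives the claim, hence (∗) and Lemma 1. $\square$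

## 6. A linear bound on relator counts, and $G_k$ as an extension

**Lemma 2.** Let $u\in R$. (i) $\sum_nL_n|e_n(u)|\le2|u|$. (ii) If $|u|<\frac34L_{n+1}$, then $u\in R_n$.

*Proof.* Induct on $|u|$; the case $u=1$ is trivial. By Greendlinger's lemma the reduced word $u$ is $psq$, and, $\mathcal S$ being closed under cyclic permutation, $r=ss'\in\mathcal S$ with $|s|>\frac34|r|$; say $r$ is conjugate to $r_m^{\pm1}$. Then $u=(prp^{-1})u_1$ with $u_1=ps'^{-1}q\in R$, and
$$|u_1|\le|u|-|s|+|s'|=|u|-2|s|+|r|<|u|-\tfrac12L_m .$$
For (i): $e_i(u)=\pm\delta_{im}+e_i(u_1)$, so $\sum_iL_i|e_i(u)|\le L_m+2|u_1|\le2|u|$. For (ii): $\frac34L_m<|s|\le|u|<\frac34L_{n+1}$, so $m\le n$, and $u_1\in R_n$ by induction. $\square$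

For $k\in\mathbb Z^{\mathbb N}$ let $\kappa_k=\sum_nk_ne_n:R\to\mathbb Z$. At each $u$ the sum is finite, and $\kappa_k$ is a conjugation-invariant homomorphism. So
$$D_k=\{(u,z^{-\kappa_k(u)}):u\in R\}$$
is a normal subgroup of $F\times\langle z\rangle$, where $\langle z\rangle\cong\mathbb Z$. From now on
$$G_k=(F\times\langle z\rangle)/D_k,\qquad\text{marked by }(a,b,z).$$
This is the group (2). Indeed $D_k$ contains each $(r_n,z^{-k_n})$, and if $u=\prod q_ir_{n_i}^{\varepsilon_i}q_i^{-1}$, then $(u,z^{-\kappa_k(u)})=\prod(q_i,1)(r_{n_i},z^{-k_{n_i}})^{\varepsilon_i}(q_i,1)^{-1}$. So $D_k$ is the normal closure of the elements $(r_n,z^{-k_n})$. We record: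
$$\text{a word with image }(u,z^j)\in F\times\langle z\rangle\text{ is trivial in }G_k\iff u\in R\text{ and }j=-\kappa_k(u).\tag{5}$$
For a fixed word this depends on finitely many $k_n$. So $k\mapsto G_k\in\mathcal G_3\subset\mathcal G_{fg}$ is continuous on $\mathbb Z^{\mathbb N}$, with $\mathbb Z$ discrete.

## 7. Bounded dial changes are bi-Lipschitz

**Lemma 3 (flexibility).** If $|k_n-k_n'|\le BL_n$ for all $n$, with $B\in\mathbb N$, then $G_k$ and $G_{k'}$ are bi-Lipschitz equivalent, hence quasi-isometric.

The formula $wz^j\mapsto wz^j$ is not well defined from $G_k$ to $G_{k'}$: it does not carry $D_k$ to $D_{k'}$, and the error at $u\in R$ is $\kappa(u)$, where $\kappa=\kappa_{k'}-\kappa_k$. To correct it we need a function $\theta:F\to\mathbb Z$ that absorbs $\kappa$ and varies slowly.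

*Proof.* **Step 1: the correction $\theta$.** By Lemma 2(i), $|\kappa(u)|\le B\sum L_n|e_n(u)|\le2B|u|$ for $u\in R$. For $w\in F$ define
$$\theta(w)=\min_{u\in R}\bigl(2B|uw|-\kappa(u)\bigr)\in\mathbb Z .$$
The minimum exists, because these are integers and $2B|uw|-\kappa(u)\ge2B(|u|-|w|)-2B|u|=-2B|w|$. For $u'\in R$, replacing $u$ by $uu'^{-1}$ in the minimum defining $\theta(u'w)$ gives $\min_u(2B|uw|-\kappa(u)+\kappa(u'))$, so
$$\theta(u'w)=\theta(w)+\kappa(u').\tag{6}$$
For $s\in\{a^{\pm1},b^{\pm1}\}$ the lengths $|uws|$ and $|uw|$ differ by at most $1$, so $|\theta(ws)-\theta(w)|\le2B$.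

**Step 2: the bijection.** Define $\Phi(wz^jD_k)=wz^{j-\theta(w)}D_{k'}$. To see it is well defined, another representative of $wz^jD_k$ is $uwz^{j-\kappa_k(u)}$ with $u\in R$. By (6) it is sent to the class of
$$uw\,z^{\,j-\kappa_k(u)-\theta(w)-\kappa(u)}=\bigl(u,z^{-\kappa_{k'}(u)}\bigr)\cdot wz^{\,j-\theta(w)},$$
which is the same class modulo $D_{k'}$. Likewise $wz^jD_{k'}\mapsto wz^{j+\theta(w)}D_k$ is well defined, since
$$uw\,z^{\,j-\kappa_{k'}(u)+\theta(w)+\kappa(u)}=\bigl(u,z^{-\kappa_k(u)}\bigr)\cdot wz^{\,j+\theta(w)} ,$$
and it is the inverse of $\Phi$.

**Step 3: Lipschitz constants.** For $g=wz^j$ we have $\Phi(gs)=\Phi(g)\,s\,z^{\theta(w)-\theta(ws)}$ and $\Phi(gz)=\Phi(g)z$. So $\Phi$ moves neighbors to points at distance at most $1+2B$. The same computation with $+\theta$ applies to $\Phi^{-1}$. $\square$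

*The toy version.* Let $F=\langle a\rangle$, $R=\langle a^L\rangle$, $\kappa(a^{Lm})=Lm$, $B=1$. Then $\theta(a^i)=\min_m(2|Lm+i|-Lm)$. With $t=Lm+i$ the quantity is $2|t|-t+i$, which is $t+i$ for $t\ge0$ and $3|t|+i$ for $t<0$. So for $0\le i\le L$ we get $\theta(a^i)=i+\min(i,3(L-i))$. It rises with slope $2$, falls with slope $-2$, and ends at $\theta(a^L)=L=\theta(1)+\kappa(a^L)$, as (6) requires.

## 8. Gaps in the scales of relations

We now need a quasi-isometry invariant that detects at which lengths new relations appear (compare Bowditch's taut loops).

**Definition.** Let $G$ have finite generating set $A$ and let $1\le r\le R_*$. Then $G$ has an *$(r,R_*)$-gap* if every word over $A^{\pm1}$ of length $\le R_*$ trivial in $G$ lies in the normal closure, in the free group on $A$, of the words of length $\le r$ trivial in $G$.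

*Examples.* $\mathbb Z^2$ with its standard generators has a $(4,R_*)$-gap for all $R_*\ge4$. The group $\mathbb Z/n$ with one generator $t$ has an $(r,R_*)$-gap for all $n\le r\le R_*$. It has no $(r,n)$-gap for $1\le r<n$, because the words of length $<n$ trivial in $\mathbb Z/n$ are trivial in the free group on $t$, while $t^n$ is not.

**Geometric form.** Let $X_r(G)$ be the Cayley graph $\mathrm{Cay}(G,A)$ with $2$-cells attached along all closed edge paths of length $\le r$. The gap says exactly that closed edge paths of length $\le R_*$ are null-homotopic in $X_r(G)$. By translation, look at paths based at $1$. The fundamental group of the Cayley graph at $1$ is the kernel $M$ of the map from the free group on $A$ to $G$. Attaching the $2$-cells kills the normal closure in $M$ of all $hvh^{-1}$, where $v$ is a trivial word of length $\le r$ and $h$ is any word (leading from $1$ to the cell). This set of elements is already closed under conjugation by the free group, so we kill exactly the normal closure in the free group.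

**Lemma 4.** If $G\approx_{QI}H$ (fixed finite generating sets), there is an integer $c\ge1$ such that whenever $G$ has an $(r,R_*)$-gap and $cr\le R_*/c$, then $H$ has a $(cr,R_*/c)$-gap.

*Proof.* Take a quasi-isometry and a quasi-inverse. There are an integer $K\ge1$ and maps $\varphi:G\to H$, $\psi:H\to G$ sending adjacent vertices to points at distance $\le K$, with $d(\varphi\psi(h),h)\le K$. Put $c=(K+1)^2$. Extend $\varphi,\psi$ to the Cayley graphs by sending edges to geodesics. A closed path of length $\le r$ in $G$ goes to a closed path of length $\le Kr$ in $H$, so $\varphi$ extends to $X_r(G)\to X_{Kr}(H)$.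

Let $\gamma$ be a closed path $h_0,\dots,h_m=h_0$ in $\mathrm{Cay}(H)$ with $m\le R_*/c$. Then $\psi(\gamma)$ has length $\le Km\le R_*$, so it is null-homotopic in $X_r(G)$, and $\varphi\psi(\gamma)$ is null-homotopic in $X_{Kr}(H)\subseteq X_{cr}(H)$. Join each $h_i$ to $\varphi\psi(h_i)$ by a path of length $\le K$, taking the same path for $h_m$ as for $h_0$. Together with an edge of $\gamma$ and its image under $\varphi\psi$, of length $\le K^2$, these paths form quadrilaterals of perimeter $\le1+2K+K^2=c\le cr$, which are filled in $X_{cr}(H)$. So $\gamma$ is freely homotopic to $\varphi\psi(\gamma)$ in $X_{cr}(H)$, hence null-homotopic there. $\square$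

A finitely generated group is finitely presented exactly when for some $r$ it has an $(r,R_*)$-gap for all $R_*\ge r$. So Lemma 4 contains the invariance used in Section 2.

## 9. The gaps of $G_k$, and rigidity

**Lemma 5.** Let $k$ be admissible and $n\ge1$. Use the generators $a,b,z$.

(a) If $k_n=0$, then $G_k$ has an $(L_n,\frac12L_{n+1})$-gap.

(b) If $k_n=N_nL_n$, $r\ge1$ and $(1+2N_{n-1})r<N_nL_n$, then $G_k$ has no $(r,(1+N_n)L_n)$-gap.

*Proof of (a).* The purpose is to show that $r_1,\dots,r_n$ suffice up to length $\frac12L_{n+1}$ and appear by length $L_n$. The words $[a,z]$, $[b,z]$ and $r_iz^{-k_i}$ ($i\le n$) are trivial in $G_k$ by (5). They have length $\le L_n$: for $i<n$, (1) gives $L_i+k_i\le(1+N_i)L_i\le L_{i+1}\le L_n$; for $i=n$ we have $k_n=0$; and $4\le L_n$. Let $\mathcal N$ be their normal closure in the free group on $a,b,z$. Let $w$ be a word of length $\le\frac12L_{n+1}$, trivial in $G_k$, with image $(u,z^j)$. Then $u\in R$ and $|u|\le\frac12L_{n+1}$, so $u\in R_n$ by Lemma 2(ii). Thus $u$ is a product of conjugates of $r_i^{\pm1}$ with $i\le n$. Modulo $\mathcal N$, $z$ is central and $r_i=z^{k_i}$ for $i\le n$. So modulo $\mathcal N$ we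 get $w\equiv uz^j\equiv z^{\kappa_k(u)+j}=1$ by (5).

*Proof of (b).* The purpose is to show that no short relation counts $r_n$. Let $w$ be a word of length $\le r$ trivial in $G_k$, with image $(u,z^j)$. Then $|u|+|j|\le r$ and $\kappa_k(u)=-j$. Since $r<N_nL_n\le\frac14L_{n+1}$, Lemma 2(i) gives $L_i|e_i(u)|\le2r<\frac12L_{n+1}$, so $e_i(u)=0$ for $i>n$. Hence $k_ne_n(u)=-j-\sum_{i<n}k_ie_i(u)$, and
$$k_n|e_n(u)|\le|j|+\sum_{i<n}N_iL_i|e_i(u)|\le r+N_{n-1}\cdot2r<k_n ,$$
again by Lemma 2(i). So $e_n(u)=0$.

Let $\pi$ be the map from the free group on $a,b,z$ to $F$ killing $z$. On the normal subgroup $\pi^{-1}(R)$ the conjugation-invariant homomorphism $e_n\circ\pi$ vanishes on all words of length $\le r$ trivial in $G_k$, hence on their normal closure. But the word $r_nz^{-k_n}$ is trivial in $G_k$ and has length $(1+N_n)L_n$, and $e_n\circ\pi$ equals $1$ on it. $\square$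

**Lemma 6 (rigidity).** If $k,k'$ are admissible and for infinitely many $n$ we have $k_n=N_nL_n$ and $k'_n=0$, then $G_k\not\approx_{QI}G_{k'}$.

*Proof.* Suppose they are quasi-isometric, and let $c$ be as in Lemma 4, from $G_{k'}$ to $G_k$. Take such an $n$ with $n+1>3c$. By Lemma 5(a), $G_{k'}$ has an $(L_n,\frac12L_{n+1})$-gap. By (1),
$$\tfrac1{2c}L_{n+1}\ge\tfrac{2(n+1)}{c}(1+N_n)L_n\ge(1+N_n)L_n .$$
Also $N_n=(n+1)N_{n-1}>3cN_{n-1}\ge c(1+2N_{n-1})$; in particular $cL_n\le(1+N_n)L_n$. So Lemma 4 applies, and $G_k$ has a $(cL_n,\frac1{2c}L_{n+1})$-gap, hence a $(cL_n,(1+N_n)L_n)$-gap. But with $r=cL_n$ we have $(1+2N_{n-1})r<N_nL_n$, so Lemma 5(b) says there is no such gap. $\square$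

## 10. Countably many maps $T_w$, unit steps, and Theorem A

**Isomorphism as a countable union of graphs.** View $\mathcal G_{fg}$ as the set of normal subgroups $N$ of $F_\infty=\langle x_1,x_2,\dots\rangle$ containing all but finitely many $x_i$. Its Borel structure is generated by the sets $\{N:v\in N\}$, $v\in F_\infty$. For a finite tuple $w=(w_1,\dots,w_l)$ in $F_\infty$ let
$$T_w(N)=\{v\in F_\infty:v(w_1,\dots,w_l,1,1,\dots)\in N\}.$$
This is a Borel map $\mathcal G_{fg}\to\mathcal G_{fg}$, since $v\in T_w(N)$ iff a fixed word depending on $v,w$ is in $N$. It sends $\langle G,\bar c\rangle$ to $\langle\langle w(\bar c)\rangle,w(\bar c)\rangle$. For example $w=(x_1^2,x_1^3)$ sends $\langle\mathbb Z,(1)\rangle$ to $\langle\mathbb Z,(2,3)\rangle$. There are countably many $w$, and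
$$\text{if }M\cong M'\text{ in }\mathcal G_{fg},\text{ then }M'=T_w(M)\text{ for some }w.\tag{7}$$
Indeed, let $M=\langle G,\bar c\rangle$, $M'=\langle G',\bar d\rangle$ and let $\alpha:G'\to G$ be an isomorphism. Write $\alpha(\bar d)=w(\bar c)$. The kernel of $x_i\mapsto d_i$ is the kernel of $x_i\mapsto\alpha(d_i)=w_i(\bar c)$, which is $T_w(M)$.

**Category facts.** A Borel set in a Polish space that is not meager is comeager in some nonempty open set, and then in every smaller nonempty open set. If $\rho$ is a continuous open map, the preimage of a comeager set is comeager: if $A$ is closed nowhere dense and $\rho^{-1}(A)$ contained a nonempty open set, its image would be a nonempty open subset of $A$.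

**Proof of Theorem A.** Suppose $f$ is Borel with $f(G)\approx_{QI}G$ for all $G$, and $f(G)\cong f(H)$ whenever $G,H$ are bi-Lipschitz equivalent.

**Step 1: find one $T_w$ that works on many pairs.** Let $X=\prod_{n\ge1}\{0,\dots,N_n\}$. For $x\in X$ let $G_x:=G_k$ with $k_n=L_nx(n)$, which is admissible, and put $g(x)=f(G_x)$; then $g:X\to\mathcal G_{fg}$ is Borel. Let
$$P=\{(x,y)\in X^2:|x(n)-y(n)|\le1\ \text{for all }n\}=\prod_nP_n ,$$
a compact product of finite sets. For $(x,y)\in P$, Lemma 3 with $B=1$ gives $g(x)\cong g(y)$. By (7), $P=\bigcup_wP_w$ with $P_w=\{(x,y)\in P:g(y)=T_w(g(x))\}$, and these sets are Borel. By the Baire category theorem some $P_w$ is not meager. So there are sequences $s,t$ on the coordinates $1,\dots,\ell$, with allowed values and $|s-t|\le1$ coordinatewise, such that $P_w$ is comeager in $\{(x,y)\in P:s\subset x,\ t\subset y\}$. Write $X_t=\{y\in X:t\subset y\}$.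

**Step 2: $g$ is constant on a comeager subset of $X_t$.** This is the chain argument of Section 3, made to work for almost all pairs. For $v\in F_\infty$ let $D_v=\{y\in X:v\in g(y)\}$, a Borel set. If each $D_v$ is meager or comeager in $X_t$, then on a comeager subset of $X_t$ the truth value of $v\in g(y)$ is, for all of the countably many $v$ at once, independent of $y$. So $g$ is constant there.

Suppose instead that some $D_v$ is neither meager nor comeager in $X_t$. Then there are $t^1,t^2\supseteq t$, which we may extend to have the same length $m$, with $D_v$ comeager in $X_{t^1}$ and meager in $X_{t^2}$. Write $t^1=t^\frown\tau_0$, $t^2=t^\frown\tau_q$, and choose a chain $\tau_0,\tau_1,\dots,\tau_q$ of sequences on coordinates $\ell+1,\dots,m$, with values in the allowed ranges, consecutive ones differing by at most $1$ in each coordinate. (Move one coordinate by one unit at a time.) Let $P'=\prod_{n>m}P_n$ be the space of tails, and consider these conditions on $(\zeta,\eta)\in P'$: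

* $(s^\frown\tau_i{}^\frown\zeta,\ t^\frown\tau_i{}^\frown\eta)\in P_w$ for $0\le i\le q$;
* $(s^\frown\tau_i{}^\frown\zeta,\ t^\frown\tau_{i+1}{}^\frown\eta)\in P_w$ for $0\le i<q$;
* $t^\frown\tau_0{}^\frown\eta\in D_v$ and $t^\frown\tau_q{}^\frown\eta\notin D_v$.

Each holds on a comeager subset of $P'$. For the first two kinds, all the pairs lie in $P$, because $|s-t|\le1$, $|\tau_i-\tau_{i+1}|\le1$ and $(\zeta,\eta)\in P'$. For fixed $i$ they form a nonempty clopen subset of $\{(x,y)\in P:s\subset x,t\subset y\}$, homeomorphic to $P'$ via tails, and $P_w$ is comeager in it. For the third, the map $(\zeta,\eta)\mapsto\eta$ from $P'$ onto $\prod_{n>m}\{0,\dots,N_n\}$ is a continuous open surjection, being a product of surjections of finite sets. So the preimages of the relevant comeager sets are comeager.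

Pick $(\zeta,\eta)$ satisfying all these finitely many conditions, and put $y_i=t^\frown\tau_i{}^\frown\eta$. For $i<q$ the common point $s^\frown\tau_i{}^\frown\zeta$ gives
$$g(y_i)=T_w\bigl(g(s^\frown\tau_i{}^\frown\zeta)\bigr)=g(y_{i+1}).$$
So $g(y_0)=g(y_q)$, contradicting $v\in g(y_0)$, $v\notin g(y_q)$.

**Step 3: contradiction with rigidity.** Let $C\subseteq X_t$ be comeager in $X_t$ with $g$ constant on $C$. The set of $(x,y)\in X_t\times X_t$ such that $x(n)=N_n$ and $y(n)=0$ for infinitely many $n$ is a dense $G_\delta$. The set $C\times C$ is comeager in $X_t\times X_t$, since the projections are continuous and open. So some $(x,y)\in C\times C$ lies in the dense $G_\delta$. Then $G_x\approx_{QI}g(x)=g(y)\approx_{QI}G_y$. But the indices of $G_x,G_y$ are $N_nL_n$ and $0$ for infinitely many $n$, contradicting Lemma 6. $\blacksquare$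

## 11. Real dials, the action of $c_0$, and Theorem B

Let a Polish group $\Gamma$ act continuously on a Polish space $Z$. For $x\in Z$, open $U\ni x$ and an open neighborhood $V$ of $1\in\Gamma$, the *local orbit* is the set of endpoints of finite sequences $x=x_0,x_1,\dots,x_q$ in $U$ with $x_{i+1}\in Vx_i$. The action is *turbulent* if every orbit is dense and meager and every local orbit is somewhere dense.

**Hjorth's theorem** (G. Hjorth, *Classification and Orbit Equivalence Relations*, AMS 2000, Ch. 3; S. Gao, *Invariant Descriptive Set Theory*, §10.4). If a Polish group $\Gamma$ acts turbulently on a Polish space $Z$ and $h$ is a Borel homomorphism from the orbit relation $E^Z_\Gamma$ to the orbit relation of a continuous $S_\infty$-action on a Polish space, then $h$ maps a comeager subset of $Z$ into a single $S_\infty$-orbit.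

**Step 1: the translation action of $c_0$ on $\mathbb R^{\mathbb N}$ is turbulent.** Here $c_0$ is the Polish group of null sequences with the sup norm, and we check the three conditions.

* Orbits are dense, because $c_0$ contains the finitely supported sequences.
* Orbits are meager, because $x+c_0\subseteq x+\bigcup_j[-j,j]^{\mathbb N}$, a countable union of closed nowhere dense sets.
* Local orbits are somewhere dense. Shrinking $U$ and $V$ makes local orbits smaller, so let $U\ni x$ be a basic, hence convex, open set and $V=\{h\in c_0:\|h\|_\infty<\delta\}$. If $h\in c_0$ and $x+h\in U$, then for large $q$ the points $x+\frac iqh$ ($0\le i\le q$) lie in $U$, and consecutive ones differ by $\frac1qh\in V$. So the local orbit of $x$ contains $(x+c_0)\cap U$, which is dense in $U$.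

**Step 2: a homomorphism from this action to $E$.** Replacing integer positions by real ones, for $x\in\mathbb R^{\mathbb N}$ let
$$k_n(x)=\lfloor L_n\min(|x_n|,N_n)\rfloor .$$
Then $k(x)$ is admissible and $x\mapsto G_{k(x)}$ is Borel. If $x-y\in c_0$, then, as $\tau\mapsto\min(|\tau|,N_n)$ is $1$-Lipschitz,
$$|k_n(x)-k_n(y)|\le L_n|x_n-y_n|+1\le L_n(\|x-y\|_\infty+1).$$
So Lemma 3 applies with an integer $B\ge\|x-y\|_\infty+1$, and $G_{k(x)},G_{k(y)}$ are bi-Lipschitz equivalent, hence $E$-equivalent.

**Step 3: contradiction.** If $h$ were a Borel reduction of $E$ to an $S_\infty$-orbit relation, then $x\mapsto h(G_{k(x)})$ would be a Borel homomorphism from the orbit relation of $c_0$. By Hjorth's theorem there would be a comeager $C\subseteq\mathbb R^{\mathbb N}$ mapped into one orbit. Since $h$ is a reduction, all $G_{k(x)}$, $x\in C$, would be $E$-equivalent, hence quasi-isometric. The set of $(x,y)$ with $x_n>N_n$ and $|y_n|<1/L_n$ for infinitely many $n$ is a dense $G_\delta$ in $\mathbb R^{\mathbb N}\times\mathbb R^{\mathbb N}$, so it meets $C\times C$. For such $(x,y)$ we have $k_n(x)=N_nL_n$ and $k_n(y)=0$ for infinitely many $n$, contradicting Lemma 6. The statement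 on classification by countable structures follows, since isomorphism of countable structures is an $S_\infty$-orbit relation. $\blacksquare$

## 12. Countable sets of isomorphism classes

**Proof of the Corollary.** Suppose maps $f_i$ as in the Corollary exist. The plan is to list, in a Borel way, all the markings of all the $f_i(G)$, and so to reduce $\approx_{QI}$ to an $S_\infty$-orbit relation.

**Step 1: listing an isomorphism class.** For $M=\langle G,\bar c\rangle$ and a finite tuple $w$, let $R_w(M)=T_w(M)$ if $w(\bar c)$ generates $G$, and $R_w(M)=M$ otherwise. The condition "$w(\bar c)$ generates $G$" says that for every $i$ there is a word $w'_i$ such that $x_i^{-1}w_i'(w)$ lies in the kernel of the marking. This is Borel, so $R_w$ is Borel. Every $R_w(M)$ is isomorphic to $M$. Conversely, in the proof of (7) the tuple $w(\bar c)=\alpha(\bar d)$ generates $G$, so every $M'\cong M$ is some $R_w(M)$. Thus $\{R_w(M)\}_w=[M]_{\cong}$.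

**Step 2: reduction to "same range".** Consider the Borel map $G\mapsto(R_w(f_i(G)))_{w,i}$, a countable sequence of points of $\mathcal G_{fg}$ with range $\bigcup_i[f_i(G)]_{\cong}$. If $G\approx_{QI}H$, the sets of classes agree, so the ranges are equal. Conversely, equal ranges give some $f_i(G)\cong f_j(H)$, whence $G\approx_{QI}f_i(G)\approx_{QI}f_j(H)\approx_{QI}H$. So $\approx_{QI}$ is Borel reducible to the relation "same range" on $Y^{\mathbb N}$, with $Y=\mathcal G_{fg}$.

**Step 3: "same range" reduces to an $S_\infty$-orbit relation.** This is standard (see Hjorth or Gao, as cited above), and the argument is short. Send $\alpha\in Y^{\mathbb N}$ to $\tilde\alpha\in Y^{\mathbb N\times\mathbb N}$, $\tilde\alpha(n,m)=\alpha(n)$. The group of permutations of $\mathbb N\times\mathbb N$, isomorphic to $S_\infty$, acts continuously on $Y^{\mathbb N\times\mathbb N}$ by permuting coordinates. Sequences in one orbit have the same range. If $\alpha,\beta$ have the same range, then each value is taken infinitely often by $\tilde\alpha$ and by $\tilde\beta$; bijections between the countably infinite sets $\tilde\alpha^{-1}(y)$ and $\tilde\beta^{-1}(y)$, one for each value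 $y$, combine to a permutation carrying one sequence to the other.

Composing the reductions, $\approx_{QI}$ is Borel reducible to an $S_\infty$-orbit relation, contradicting Theorem B with $E={\approx_{QI}}$. $\blacksquare$
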